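\title{An arrangement of eleven planes whose group is not residually finite rationally $p$}

\begin{abstract}
We disprove the conjecture that the fundamental group of the complement of every complex hyperplane arrangement is residually finite rationally $p$ (RFR$p$) for all primes $p$. The counterexample is an explicit complexified real arrangement of eleven planes in $\mathbb{C}^3$, whose group $G$ is not RFR$p$ for any prime $p$. We show that the quotient of $G$ by the intersection of its lower central series contains a central element of infinite order in its commutator subgroup, and a transfer argument shows that such an element is incompatible with the RFR$p$ property. The proof uses only the rank-two flats of the arrangement, and it yields irreducible counterexamples in every rank $r\ge 3$.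
\end{abstract}

\section{The conjecture and the counterexample}\label{sec:intro}

An \emph{arrangement} is a non-empty finite set $\mathcal{A}$ of linear hyperplanes in a finite-dimensional complex vector space $V$. Its \emph{complement} is $M(\mathcal{A})=V\setminus\bigcup_{H\in\mathcal{A}}H$, and a group of the form $\pi_1(M(\mathcal{A}))$ is an \emph{arrangement group}. This paper concerns the following residual property. For a group $\Pi$ we write $H_1(\Pi;\mathbb{Q})=\Pi^{\mathrm{ab}}\otimes\mathbb{Q}$, and $[c]$ for the class of an element $c\in\Pi$ in it.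

\begin{definition}\label{def:rfrp}
Let $p$ be a prime. A finitely generated group $\Pi$ is \emph{residually finite rationally $p$}, or \emph{RFR$p$}, if there is a sequence of subgroups $\Pi=\Pi_0\ge\Pi_1\ge\Pi_2\ge\cdots$ with $\bigcap_{i\ge0}\Pi_i=\{1\}$ such that, for every $i$,
\begin{enumerate}
\item[(i)] $\Pi_{i+1}$ is normal in $\Pi_i$;
\item[(ii)] $\Pi_i/\Pi_{i+1}$ is an elementary abelian $p$-group;
\item[(iii)] $\ker\big(\Pi_i\to H_1(\Pi_i;\mathbb{Q})\big)\le\Pi_{i+1}$.
\end{enumerate}
\end{definition}

All indices $[\Pi_i:\Pi_{i+1}]$ are finite (Lemma~\ref{lem:basic}) and repeated terms can be deleted, so for an infinite group it makes no difference whether the inclusions are required to be proper.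

Conditions (i) and (ii) describe a tower of finite $p$-covers that separates the elements of $\Pi$. Condition (iii) says that each step of the tower is taken through the torsion-free part of the homology of the previous step. As a result, every element $c\ne1$ of an RFR$p$ group has a non-zero class in the rational homology of some subgroup of finite index. The group $\mathbb{Z}^n$ is RFR$p$, with $\Pi_i=p^i\mathbb{Z}^n$. More generally, the following facts are known: finitely generated free groups, surface groups and right-angled Artin groups are RFR$p$ for all $p$; the class of RFR$p$ groups is closed under subgroups, finite direct products and finite free products; RFR$p$ groups are residually $p$ and torsion-free; non-trivial finite groups and non-abelian nilpotent groups are not RFR$p$ for any $p$. Of these we shall quote only the statements on free groups and on direct products; the other facts that we need have short proofs, given in Section~\ref{sec:groups}.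

The following conjecture is posed in \cite{TLA}.

\medskip
\noindent\textbf{Conjecture (KS).} \emph{Every arrangement group is RFR$p$ for all primes $p$. In particular, it is torsion-free and residually finite.}
\medskip

To see why one would expect this, recall some terms. A \emph{flat} of $\mathcal{A}$ is an intersection of hyperplanes of $\mathcal{A}$, its \emph{rank} is its codimension, and the flats ordered by reverse inclusion form the \emph{intersection lattice}. The \emph{rank} of $\mathcal{A}$ is the rank of $\bigcap_{H\in\mathcal{A}}H$. An arrangement of rank one has group $\mathbb{Z}$, and an arrangement of rank two with $n$ hyperplanes has group $\mathbb{Z}\times F_{n-1}$, with $F_{n-1}$ free of rank $n-1$; these groups are RFR$p$. In higher rank, projecting from a rank-two flat $X$ that lies on $n\ge3$ hyperplanes maps $M(\mathcal{A})$ to $\mathbb{P}^1$ minus $n$ points, and so gives a homomorphism from $G=\pi_1(M(\mathcal{A}))$ to a free group $F_X$. We call these maps \emph{pencils}. Together with the abelianization, which is free abelian, they define a homomorphism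
\begin{equation}\label{eq:pencilmap}
G\longrightarrow G^{\mathrm{ab}}\times\prod_X F_X
\end{equation}
to an RFR$p$ group, and whenever \eqref{eq:pencilmap} is injective, $G$ is RFR$p$.

\begin{example}\label{ex:five}
Take the five planes $v_1=0$, $v_2=0$, $v_1=v_2$, $v_3=0$, $v_1=v_3$ in $\mathbb{C}^3$. The map $v\mapsto(v_1,\,v_2/v_1,\,v_3/v_1)$ identifies the complement with $\mathbb{C}^*\times(\mathbb{C}\setminus\{0,1\})^2$. The last two coordinates are the two pencils, the group is $\mathbb{Z}\times F_2\times F_2$, and the conjecture holds for it.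
\end{example}

When \eqref{eq:pencilmap} has a kernel, one may still hope that finite covers of the complement acquire enough new homology to detect it. We show that the conjecture fails already in rank three. Let $R=\mathbb{Z}/11$ and $\zeta=e^{2\pi i/11}$. For $k\in R$ put
\begin{equation}\label{eq:forms}
f_k=(1-\zeta^{3k})\,v_1+\zeta^{k}\,v_2+\zeta^{2k}\,v_3,\qquad H_k=\ker f_k\subset\mathbb{C}^3,
\end{equation}
and let $\mathcal{A}=\{H_k:k\in R\}$ and $G=\pi_1(M(\mathcal{A}))$.

\begin{theorem}\label{thm:main}
The group $G$ is not RFR$p$ for any prime $p$. Hence Conjecture (KS) is false.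
\end{theorem}

The second theorem strengthens this in several directions. For a group $\Pi$ let $\Gamma_1=\Pi$, $\Gamma_{n+1}=[\Gamma_n,\Pi]$ be the lower central series and $\Gamma_\omega=\bigcap_n\Gamma_n$; we write $\Gamma_n(\Pi)$ when the group must be named. A subgroup is \emph{subnormal} if it is joined to the whole group by a finite chain of subgroups, each normal in the next. An arrangement is \emph{complexified real} if it is defined by forms with real coefficients, and \emph{irreducible} if there is no decomposition $V=V_1\oplus V_2$ with $V_1,V_2\ne0$ such that every hyperplane contains $V_1$ or $V_2$.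

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] Let $Q=G/\Gamma_\omega(G)$. Then $Z(Q)\cap[Q,Q]$ contains an element of infinite order, and no finite-index subgroup of $Q$ is RFR$p$ for any prime $p$.
\item[(2)] For every prime $p$, no subnormal subgroup of $p$-power index in $G$ is RFR$p$.
\item[(3)] Theorem~\ref{thm:main} and parts (1) and (2) hold for every arrangement with the same intersection lattice as $\mathcal{A}$. After a linear change of coordinates, $\mathcal{A}$ is the complexification of a real arrangement. If an arrangement $\mathcal{B}$ has a flat $E$ whose localization $\mathcal{B}_E=\{H\in\mathcal{B}:H\supseteq E\}$ has intersection lattice isomorphic to that of $\mathcal{A}$, then $\pi_1(M(\mathcal{B}))$ is not RFR$p$ for any $p$.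
\item[(4)] For arrangements of rank at most $2$ the conjecture is true. For every $r\ge3$ there is an irreducible, complexified real arrangement of rank $r$ whose group is not RFR$p$ for any prime $p$.
\end{enumerate}
\end{theorem}

We do not address the two consequences named in the conjecture, torsion-freeness and residual finiteness.

The proof runs as follows. An RFR$p$ group contains no non-trivial central element that vanishes in rational homology (Section~\ref{sec:groups}). The group $G$ maps to fifteen free groups of rank two by pencils, and we compare $G$ with these free groups through the graded Lie rings of their lower central series (Section~\ref{sec:arr}). In degrees $n\ge2$ the comparison map turns out to be injective except in degree $3$, where its kernel is generated by one class $\beta$. The upper bound on the kernel is a computation with Jacobi identities (Sections~\ref{sec:flats}--\ref{sec:upper}); that $\beta$ has infinite order is proved with a flat connection (Section~\ref{sec:lower}). Now take $g\in\Gamma_3$ that represents $\beta$ and is killed by all pencils.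 Every commutator $[g,w]$ lies in $\Gamma_4$ and is killed by all pencils, so injectivity in degrees $\ge4$ pushes it into $\Gamma_5,\Gamma_6,\dots$, and hence into $\Gamma_\omega$. Thus the image of $g$ in $Q=G/\Gamma_\omega$ is central. If $G$ were RFR$p$, then $\Gamma_\omega$ would be trivial, and $g$ would be a forbidden central element of $G$ itself.

\section{Central elements obstruct the RFR$p$ property}\label{sec:groups}

Throughout, $[a,b]=aba^{-1}b^{-1}$. A group is \emph{residually $p$} if every non-trivial element lies outside some normal subgroup of $p$-power index. Finite $p$-groups are nilpotent, so $\Gamma_\omega$ maps trivially to each of them; hence a residually $p$ group has $\Gamma_\omega=1$.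

\begin{lemma}\label{lem:core}
Let $J$ be a subnormal subgroup of $p$-power index in a group $\Pi$. Then $J$ contains a normal subgroup of $\Pi$ of $p$-power index. If $J$ is residually $p$, then so is $\Pi$.
\end{lemma}

\begin{proof}
Let $J=J_n\triangleleft J_{n-1}\triangleleft\dots\triangleleft J_0=\Pi$; all successive indices are powers of $p$. We show by descending induction on $i$ that $J$ contains a subgroup $N_i\triangleleft J_i$ of $p$-power index in $J_i$, starting from $N_n=J$. Since $J_i$ normalizes $N_i$, the subgroup $N_i$ has at most $[J_{i-1}:J_i]$ conjugates under $J_{i-1}$, each normal of $p$-power index in $J_i$. Their intersection $N_{i-1}$ is normal in $J_{i-1}$, and $J_i/N_{i-1}$ embeds in a finite product of finite $p$-groups. So $N_{i-1}$ has $p$-power index in $J_{i-1}$, and $N_0$ is the required subgroup.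

Now let $J$ be residually $p$ and $1\ne h\in\Pi$. If $h\notin J$, then $h\notin N_0$. If $h\in J$, choose $J'\triangleleft J$ of $p$-power index with $h\notin J'$; then $J'$ is subnormal of $p$-power index in $\Pi$, and the first statement applied to $J'$ gives a normal subgroup of $\Pi$ of $p$-power index that omits $h$.
\end{proof}

\begin{lemma}\label{lem:basic}
Let $\Pi$ be RFR$p$, with a sequence $(\Pi_i)$ as in Definition~\ref{def:rfrp}.
\begin{enumerate}
\item[(a)] Each $\Pi_i$ is subnormal of $p$-power index, and for every $c\ne1$ in $\Pi$ there is an $i$ with $c\in\Pi_i$ and $[c]\ne0$ in $H_1(\Pi_i;\mathbb{Q})$.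
\item[(b)] $\Pi$ is residually $p$.
\item[(c)] Every finitely generated subgroup $J$ of $\Pi$ is RFR$p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\Pi_i$ is finitely generated, then the elementary abelian group $\Pi_i/\Pi_{i+1}$ is finite, so $\Pi_{i+1}$ has finite index and is again finitely generated. This gives the first claim by induction. Since $\bigcap\Pi_i=1$, there is an $i$ with $c\in\Pi_i\setminus\Pi_{i+1}$, and (iii) gives $[c]\ne0$ in $H_1(\Pi_i;\mathbb{Q})$.

(b) An element $c\ne1$ lies outside some $\Pi_i$; apply Lemma~\ref{lem:core} to $\Pi_i$.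

(c) Put $J_i=J\cap\Pi_i$. Then $J_{i+1}\triangleleft J_i$, the group $J_i/J_{i+1}$ embeds in $\Pi_i/\Pi_{i+1}$, and an element of $J_i$ that vanishes in $H_1(J_i;\mathbb{Q})$ also vanishes in $H_1(\Pi_i;\mathbb{Q})$, so it lies in $J\cap\Pi_{i+1}$.
\end{proof}

To show that a group is not RFR$p$, it suffices by (a) to find an element $c\ne1$ that vanishes in the rational homology of every finite-index subgroup containing it. The smallest case can be done by hand.

\begin{example}\label{ex:heis}
Let $\Pi$ be the group of upper triangular integer $3\times3$ matrices with ones on the diagonal, and let $a=I+E_{12}$, $b=I+E_{23}$, $c=I+E_{13}$. Then $c$ is central and $[a^j,b^j]=I+j^2E_{13}=c^{j^2}$. If $J\ni c$ has finite index, choose $j\ge1$ with $a^j,b^j\in J$. Then $c^{j^2}\in[J,J]$, so $[c]=0$ in $H_1(J;\mathbb{Q})$. Hence $\Pi$ is not RFR$p$ for any $p$.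
\end{example}

In general no explicit commutator identity is available, and the transfer takes its place. Let $J\le\Pi$ have finite index $d$, with left coset representatives $t_1,\dots,t_d$. For $h\in\Pi$ write $ht_i=t_{\sigma_h(i)}\,\eta_i(h)$ with $\eta_i(h)\in J$ and $\sigma_h$ a permutation. Since $\eta_i(hh')=\eta_{\sigma_{h'}(i)}(h)\,\eta_i(h')$, the map $h\mapsto\sum_i[\eta_i(h)]$ is a homomorphism from $\Pi$ to the rational vector space $H_1(J;\mathbb{Q})$. It therefore induces a linear map $\operatorname{tr}\colon H_1(\Pi;\mathbb{Q})\to H_1(J;\mathbb{Q})$, the \emph{transfer}.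

\begin{lemma}\label{lem:transfer}
Let $J\le\Pi$ have finite index and let $c\in Z(\Pi)\cap J$. If $[c]=0$ in $H_1(\Pi;\mathbb{Q})$, then $[c]=0$ in $H_1(J;\mathbb{Q})$.
\end{lemma}

\begin{proof}
As $c$ is central, $ct_i=t_ic$, and as $c\in J$ this means $\eta_i(c)=c$ for all $i$. So $0=\operatorname{tr}[c]=d\,[c]$ in $H_1(J;\mathbb{Q})$.
\end{proof}

\begin{proposition}\label{prop:central}
Let $\Pi$ be finitely generated and let $1\ne c\in Z(\Pi)$ with $[c]=0$ in $H_1(\Pi;\mathbb{Q})$. Then $\Pi$ is not RFR$p$ for any $p$.
\end{proposition}

\begin{proof}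
Otherwise Lemma~\ref{lem:basic}(a) gives a subgroup $\Pi_i\ni c$ of finite index with $[c]\ne0$ in $H_1(\Pi_i;\mathbb{Q})$, contrary to Lemma~\ref{lem:transfer}.
\end{proof}

Both hypotheses on $c$ are needed: a generator of $\mathbb{Z}$ is central, and a commutator of two generators of $F_2$ vanishes in homology, yet both groups are RFR$p$. The proposition covers all finitely generated non-abelian nilpotent groups, with $c$ taken in the last non-trivial term of the lower central series.

Graded computations see a group only modulo $\Gamma_\omega$, so we need a version of Proposition~\ref{prop:central} whose hypotheses are stated modulo $\Gamma_\omega$.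

\begin{proposition}\label{prop:criterion}
Let $\Pi$ be a finitely generated group and let $g\in[\Pi,\Pi]$ satisfy $[g,w]\in\Gamma_\omega$ for all $w\in\Pi$ and $g^j\notin\Gamma_\omega$ for all $j\ne0$. Put $Q=\Pi/\Gamma_\omega$.
\begin{enumerate}
\item[(a)] The image $\bar g$ of $g$ is an element of infinite order in $Z(Q)\cap[Q,Q]$, and no finite-index subgroup of $Q$ is RFR$p$ for any prime $p$.
\item[(b)] For every prime $p$, no subnormal subgroup of $p$-power index in $\Pi$ is RFR$p$. In particular $\Pi$ is not RFR$p$.
\end{enumerate}
\end{proposition}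

\begin{proof}
(a) The first statement restates the hypotheses. Let $J\le Q$ have finite index; it is finitely generated. Choose $j\ge1$ with $c=\bar g^{\,j}\in J$. Then $c\ne1$ because $\bar g$ has infinite order, $c$ is central in $Q$, and $[c]=0$ in $H_1(Q;\mathbb{Q})$ because $c\in[Q,Q]$. By Lemma~\ref{lem:transfer}, $[c]=0$ in $H_1(J;\mathbb{Q})$, and Proposition~\ref{prop:central} applies to $J$.

(b) Suppose that $J\le\Pi$ is subnormal of $p$-power index and RFR$p$. Then $J$ is residually $p$ by Lemma~\ref{lem:basic}(b), hence so is $\Pi$ by Lemma~\ref{lem:core}. Therefore $\Gamma_\omega=1$ and $\Pi=Q$, and $J$ contradicts (a).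
\end{proof}

Sections~\ref{sec:arr}--\ref{sec:lower} construct such an element $g$ in the group of $\mathcal{A}$.

\section{Meridians, pencils and the graded Lie ring}\label{sec:arr}

In this section $\{H_a=\ker f_a\}_{a\in I}$ is an arbitrary arrangement in a space $V$, with complement $M$ and group $G=\pi_1(M)$. We identify a rank-two flat with the set $Y\subseteq I$ of indices of the hyperplanes that contain it. Any two distinct indices lie in exactly one rank-two flat, so two distinct rank-two flats share at most one index. A rank-two flat is \emph{double} or \emph{triple} if it has two or three elements.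

\subsection*{Meridians}
Choose a point $q\in H_a$ on no other hyperplane and a small disc centered at $q$ in a complex line transverse to $H_a$. The boundary of the disc, oriented counterclockwise and joined to the base point by a path in $M$, is a \emph{meridian} of $H_a$. We use two standard facts: $G$ is finitely generated, and $G^{\mathrm{ab}}=H_1(M;\mathbb{Z})$ is free abelian with basis $(x_a)_{a\in I}$, where $x_a$ is the class of any meridian of $H_a$. The closed forms $\omega_a=df_a/f_a$ integrate to $2\pi i$ on a meridian of $H_a$ and to $0$ on the other meridians, so a loop $\gamma$ has homology class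
\begin{equation}\label{eq:class}
\sum_{a\in I}\Big(\frac{1}{2\pi i}\int_\gamma\omega_a\Big)x_a .
\end{equation}

\subsection*{The graded Lie ring}
A \emph{Lie ring} is an abelian group with a bilinear bracket satisfying $[u,u]=0$ and the Jacobi identity; we often use the latter in the form $[x,[y,w]]=[[x,y],w]+[y,[x,w]]$. For a group $\Pi$ one has $[\Gamma_i,\Gamma_j]\subseteq\Gamma_{i+j}$, and the group commutator makes $\operatorname{gr}(\Pi)=\bigoplus_{n\ge1}\operatorname{gr}_n(\Pi)$, with $\operatorname{gr}_n(\Pi)=\Gamma_n/\Gamma_{n+1}$, a graded Lie ring, functorial in $\Pi$. Here $\operatorname{gr}_1(\Pi)=\Pi^{\mathrm{ab}}$, and $\operatorname{gr}_{n+1}(\Pi)$ is spanned by the brackets of $\operatorname{gr}_1(\Pi)$ with $\operatorname{gr}_n(\Pi)$. By the theorem of Magnus and Witt, if $F$ is a free group, then $\operatorname{gr}(F)$ is the free Lie ring on any basis of $F^{\mathrm{ab}}$.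

The ring $\operatorname{gr}(G)$ is generated by the $x_a$, and each rank-two flat imposes quadratic relations on them.

\begin{lemma}\label{lem:star}
In $\operatorname{gr}(G)$ we have
\begin{equation}\label{eq:star}
\Big[x_a,\sum_{b\in Y}x_b\Big]=0\qquad\text{for every rank-two flat $Y$ and every $a\in Y$.}
\end{equation}
\end{lemma}

\begin{proof}
Let $q$ be a point of $\bigcap_{b\in Y}H_b$ on no other hyperplane, and $B$ an open ball centered at $q$ that meets only the $H_b$ with $b\in Y$. The circle action $q+v\mapsto q+e^{i\theta}v$ preserves $B$ and multiplies each $f_b$, $b\in Y$, by $e^{i\theta}$, so it preserves $B\cap M$. The orbit $\delta$ of a base point is central in $\pi_1(B\cap M)$, because the action map $S^1\times(B\cap M)\to B\cap M$ induces a homomorphism from a direct product. The form $\omega_b$ integrates to $2\pi i$ on $\delta$ for $b\in Y$, and to $0$ for $b\notin Y$ since it is then closed on all of $B$. By \eqref{eq:class}, $\delta$ has class $\sum_{b\in Y}x_b$. Take a meridian $\gamma$ of $H_a$ inside $B$ and join the base points by a path. Then $[\gamma,\delta]=1$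 in $G$, and the class of this commutator in $\operatorname{gr}_2(G)$ is the left side of \eqref{eq:star}.
\end{proof}

\begin{lemma}\label{lem:starcons}
Let $L$ be a Lie ring with elements $x_a$ $(a\in I)$ satisfying \eqref{eq:star}. Then $[x_a,x_b]=0$ for a double flat $\{a,b\}$, and $[x_a,x_b]=[x_b,x_c]=[x_c,x_a]$ for a triple flat $\{a,b,c\}$. Moreover $\sum_{a\in I}x_a$ commutes with every $x_b$.
\end{lemma}

\begin{proof}
The first claim is \eqref{eq:star} for $Y=\{a,b\}$. For a triple flat, $[x_a,x_b+x_c]=0$ gives $[x_a,x_b]=[x_c,x_a]$, and $[x_b,x_a+x_c]=0$ gives $[x_b,x_c]=[x_a,x_b]$. For the last claim fix $b$ and add the relations \eqref{eq:star} for $x_b$ over all flats $Y\ni b$: each $a\ne b$ occurs exactly once, and $[x_b,x_b]=0$.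
\end{proof}

So a triple flat $X$ contributes one element $z_X=[x_a,x_b]$ of degree two, defined up to a sign that is fixed by a cyclic order $(a,b,c)$ on $X$. We call a bracket $[x_l,z_X]$ with $l\notin X$ a \emph{mixed bracket}.

\subsection*{Pencils}
Let $X=\{a,b,c\}$ be a triple flat. The forms $f_a,f_b,f_c$ span a plane and are pairwise non-proportional, so after rescaling them, which changes neither the $H$'s nor the $\omega$'s, we have
\begin{equation}\label{eq:sumzero}
f_a+f_b+f_c=0 .
\end{equation}
Put $t=-f_a/f_c$. Then $1-t=-f_b/f_c$, so $t$ maps $V\setminus(H_a\cup H_b\cup H_c)$, and in particular $M$, to $\mathbb{C}\setminus\{0,1\}$. Let $\rho_X\colon G\to F_X=\pi_1(\mathbb{C}\setminus\{0,1\})$ be the induced map to a free group of rank two.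

\begin{lemma}\label{lem:pencil}
The map $\rho_X$ kills every meridian of $H_l$ for $l\notin X$, and it sends $x_a,x_b$ to a basis of $F_X^{\mathrm{ab}}$.
\end{lemma}

\begin{proof}
The disc bounded by a meridian of $H_l$ avoids $H_a,H_b,H_c$, so $t$ maps it into $\mathbb{C}\setminus\{0,1\}$. The winding numbers about $0$ and $1$ identify $F_X^{\mathrm{ab}}$ with $\mathbb{Z}^2$, and they are computed by $dt/t=\omega_a-\omega_c$ and $d(1-t)/(1-t)=\omega_b-\omega_c$. So $x_a\mapsto(1,0)$ and $x_b\mapsto(0,1)$.
\end{proof}

Every mixed bracket $[x_l,z_Y]$ is killed by every $\operatorname{gr}(\rho_X)$: we can write $z_Y=\pm[x_b,x_c]$ for any two distinct $b,c\in Y$, and $Y\cup\{l\}$ is not contained in $X$. The mixed brackets are thus the first candidates for classes that the pencils do not see. Our aim is an arrangement in which the mixed brackets do not all vanish, but what survives of them commutes with all $x_a$.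

\section{The flats of the arrangement}\label{sec:flats}

Formula \eqref{eq:forms} makes sense for every modulus $m\ge4$, with $\zeta=e^{2\pi i/m}$ and $k\in\mathbb{Z}/m$; call the result $\mathcal{A}(m)$, so that $\mathcal{A}=\mathcal{A}(11)$. The ratio of the last two coefficients of $f_k$ is $\zeta^k$, so the $m$ forms are pairwise non-proportional. Their coefficient vectors are points $(1-\tau^3:\tau:\tau^2)$ of the plane cubic curve $\xi_1\xi_2\xi_3=\xi_2^3-\xi_3^3$, and collinearity on this curve is governed by the multiplication of parameters. Indeed, for distinct $\tau_1,\tau_2,\tau_3\in\mathbb{C}$ let $\Delta=\det(1,\tau_i,\tau_i^2)\ne0$ be the Vandermonde determinant. Then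
\[
\det(1-\tau_i^3,\tau_i,\tau_i^2)=\Delta-\tau_1\tau_2\tau_3\det(\tau_i^2,1,\tau_i)=\Delta\,(1-\tau_1\tau_2\tau_3),
\]
since a cyclic permutation of three columns is even. Hence, for distinct $a,b,c\in\mathbb{Z}/m$,
\begin{equation}\label{eq:collinear}
f_a,f_b,f_c\ \text{are linearly dependent}\iff a+b+c=0 .
\end{equation}
In particular $\mathcal{A}(m)$ has rank three. Two distinct indices $a,b$ lie in the triple flat $\{a,b,-a-b\}$ if $-a-b\notin\{a,b\}$, and form a double flat otherwise, that is, if $b=-2a$ or $a=-2b$. There are no other rank-two flats. Multiplying all indices by a unit $\lambda$ of $\mathbb{Z}/m$ permutes the flats. We call this \emph{scaling}. It permutes the relations \eqref{eq:star}, so every deduction from these relations remains valid after scaling all its indices.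

For $m=5$ the triple flats are $\{0,1,4\}$ and $\{0,2,3\}$; taking $f_0$ and suitable multiples of $f_1$ and $f_2$ as coordinates turns $\mathcal{A}(5)$ into the arrangement of Example~\ref{ex:five}. The case $m=7$ shows how double flats destroy mixed brackets.

\begin{example}\label{ex:seven}
Let $m=7$. A pair $\{a,b\}$ is a double flat when $b/a\in\{3,5\}$, and the triple flats are $\{1,2,4\}$, $\{3,5,6\}$ and $\{0,a,-a\}$. Let $z=[x_1,x_2]=[x_2,x_4]=[x_4,x_1]$. The element $x_3$ commutes with $x_1$ and $x_2$ (ratios $1/3=5$ and $2/3=3$), so $[x_3,z]=0$. Scaling by $2$ fixes $z$ and gives $[x_6,z]=[x_5,z]=0$. Since $x_1+x_2+x_4$ and $\sum_ax_a$ commute with $x_1$ and $x_2$, hence with $z$, we get $[x_0,z]=0$ as well. Scaling by $-1$ shows that the mixed brackets of $z'=[x_6,x_5]$ vanish. Finally let $u=[x_1,x_6]$, which belongs to the flat $\{0,1,6\}$. Then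
\[
[x_2,u]=-[z,x_6]+[x_1,[x_2,x_6]]=0,\qquad [x_3,u]=[[x_3,x_1],x_6]\pm[x_1,z']=0,
\]
because $[x_2,x_6]=0$ and $[x_3,x_1]=0$. Scaling gives all remaining cases. So for $m=7$ every mixed bracket is zero.
\end{example}

For $m=11$ the same kind of elimination leaves exactly one survivor. From now on $R=\mathbb{Z}/11$ and $R^*=R\setminus\{0\}$. The inverses in $R^*$ are
\[
2\leftrightarrow6,\qquad 3\leftrightarrow4,\qquad 5\leftrightarrow9,\qquad 7\leftrightarrow8,\qquad 10\leftrightarrow10 .
\]
Since $-2=9$ and $1/9=5$, the double flats are the ten pairs $\{a,b\}\subset R^*$ with $b/a\in\{5,9\}$. The triple flats containing $0$ are the five sets $S_a=\{0,a,-a\}=S_{-a}$. The sets $T_k=\{k,2k,8k\}$, $k\in R^*$, are triple flats because $1+2+8=11$. The six ratios between distinct elements of $T_k$ are $2,8,4$ and their inverses $6,7,3$; they are distinct, so a pair with one of these ratios lies in $T_k$ for exactly one $k$. As every ratio other than $1$ is one of $2,3,4,6,7,8$, or $5,9$, or $10$, the list is complete: there are $5+10=15$ triple flats and $10$ double flats, in agreement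 with $\binom{11}{2}=15\cdot3+10$.

\begin{definition}\label{def:type}
An arrangement $\{H_a\}_{a\in R}$, in a space of any dimension, is \emph{of type $R$} if its rank-two flats are exactly the fifteen triple flats $S_a,T_k$ and the ten double flats listed above.
\end{definition}

An isomorphism of intersection lattices matches the hyperplanes and the rank-two flats with their incidences. So every arrangement with the same intersection lattice as $\mathcal{A}$ is of type $R$ after indexing its hyperplanes suitably.

\section{Mixed brackets for the modulus eleven}\label{sec:lie}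

Let $L$ be a Lie ring generated by elements $x_a$ $(a\in R)$ that satisfy \eqref{eq:star} for the flats of Definition~\ref{def:type}. For $k,a\in R^*$ put
\[
z_k=[x_k,x_{2k}]=[x_{2k},x_{8k}]=[x_{8k},x_k],\qquad u_a=[x_0,x_a]=[x_a,x_{-a}]=[x_{-a},x_0].
\]
The last equation gives $u_{-a}=-u_a$. Thus $z_{T_k}=\pm z_k$ and $z_{S_a}=\pm u_a$. For distinct $a,b\in R^*$ the bracket $[x_a,x_b]$ is read off from the ratio $b/a$:
\begin{equation}\label{eq:ratios}
\begin{array}{c|cccccccc}
b/a & 2 & 8 & 4 & 6 & 7 & 3 & 5,\,9 & 10\\ \hline
[x_a,x_b] & z_a & -z_a & z_{6a} & -z_{6a} & z_{7a} & -z_{7a} & 0 & u_a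
\end{array}
\end{equation}
Indeed, $(a,b)$ equals $(k,2k)$ or $(k,8k)$ with $k=a$ for the ratios $2$ and $8$; it equals $(2k,8k)$ or $(2k,k)$ with $k=a/2=6a$ for the ratios $4$ and $6$; and it equals $(8k,k)$ or $(8k,2k)$ with $k=a/8=7a$ for the ratios $7$ and $3$.

There are $15\cdot8=120$ mixed brackets up to sign. Scaling arranges them in families:
\[
Z_s(k)=[x_{sk},z_k]\quad(s\notin\{1,2,8\}),\qquad U_s(a)=[x_{sa},u_a]\quad(s\notin\{0,1,10\}),
\]
with $k,a\in R^*$ and $s\in R$. Thus $[x_l,z_k]=Z_{l/k}(k)$ and $[x_l,u_a]=U_{l/a}(a)$. From $u_{-a}=-u_a$ we get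
\begin{equation}\label{eq:Usym}
U_{-s}(a)=-U_s(-a).
\end{equation}

\subsection*{The Jacobi identities}
Call a $3$-element subset $\{a,b,c\}$ of $R$ \emph{non-concurrent} if it is not a triple flat. Then the flat through $b$ and $c$ does not contain $a$, so each term of the Jacobi identity
\begin{equation}\label{eq:jacobi}
[x_a,[x_b,x_c]]+[x_b,[x_c,x_a]]+[x_c,[x_a,x_b]]=0
\end{equation}
is zero or a mixed bracket up to sign. There are $\binom{11}{3}-15=150$ non-concurrent triples. The group $R^*$ acts freely on them: an element $\lambda\ne1$ has orbits of size $2$, $5$ or $10$ on $R^*$, so a $3$-element set fixed by $\lambda$ has the form $\{0,a,-a\}$. Hence there are $15$ orbits, of three kinds.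
\begin{itemize}
\item The $\binom{10}{2}-5=40$ triples containing $0$ form four orbits. The unordered pair $\{e,1/e\}$ is an invariant of the orbit of $\{0,1,e\}$, so $e=2,3,5,7$ give representatives.
\item The $5\cdot8=40$ triples $\{a,-a,l\}$ with $l\ne0$ form four orbits. The invariant is $\pm l/a$, so $\{1,10,l\}$ with $l=2,3,4,5$ are representatives.
\item The remaining $70$ triples form seven orbits. Dividing a triple by each of its elements gives the three members of its orbit that contain $1$. Writing $bc$ for $\{1,b,c\}$, the triples $23$, $24$, $25$, $27$, $34$, $35$, $78$ produce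
\[
\begin{array}{llll}
\{23,67,48\}, & \{24,26,36\}, & \{25,68,79\}, & \{27,69,58\},\\
\{34,45,39\}, & \{35,49,59\}, & \{78,89,57\}. &
\end{array}
\]
These seven lists are disjoint, so the seven triples represent all seven orbits.
\end{itemize}

Table~\ref{tab:jacobi} lists identity \eqref{eq:jacobi} for each representative $(a,b,c)$, scaled by an arbitrary $\lambda\in R^*$. The second column records the ratios to be looked up in \eqref{eq:ratios}; brackets with $x_0$ are $[x_0,x_b]=u_b$ and $[x_c,x_0]=-u_c$. For instance, in row J11 the ratio $3/10=8$ gives $[x_{10},x_3]=-z_{10}$, the ratio $1/3=4$ gives $[x_3,x_1]=z_{18}=z_7$, and $[x_1,x_{10}]=u_1$. The sum \eqref{eq:jacobi} is $-[x_1,z_{10}]+[x_{10},z_7]+[x_3,u_1]$, and $1/10=10$, $10/7=3$ turn it into $-Z_{10}(10)+Z_3(7)+U_3(1)$.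

\begin{table}[ht]
\centering
\small
\begin{tabular}{lcccl}
\hline
 & $a,b,c$ & $\frac{c}{b},\frac{a}{c},\frac{b}{a}$ & inner brackets & Jacobi sum\\
\hline
J1 & $1,3,5$ & $9,9,3$ & $0,\ 0,\ -z_7$ & $-Z_7(7\lambda)$\\
J2 & $1,2,7$ & $9,8,2$ & $0,\ -z_7,\ z_1$ & $-Z_5(7\lambda)+Z_7(\lambda)$\\
J3 & $1,2,5$ & $8,9,2$ & $-z_2,\ 0,\ z_1$ & $-Z_6(2\lambda)+Z_5(\lambda)$\\
J4 & $1,3,4$ & $5,3,3$ & $0,\ -z_6,\ -z_7$ & $-Z_6(6\lambda)-Z_{10}(7\lambda)$\\
J5 & $1,7,8$ & $9,7,7$ & $0,\ z_1,\ z_7$ & $Z_7(\lambda)+Z_9(7\lambda)$\\
J6 & $1,10,5$ & $6,9,10$ & $-z_5,\ 0,\ u_1$ & $-Z_9(5\lambda)+U_5(\lambda)$\\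
J7 & $1,10,2$ & $9,6,10$ & $0,\ -z_1,\ u_1$ & $-Z_{10}(\lambda)+U_2(\lambda)$\\
J8 & $0,1,2$ & $2$ & $z_1,\ -u_2,\ u_1$ & $Z_0(\lambda)-U_6(2\lambda)+U_2(\lambda)$\\
J9 & $1,2,4$ & $2,3,2$ & $z_2,\ -z_6,\ z_1$ & $Z_6(2\lambda)-Z_4(6\lambda)+Z_4(\lambda)$\\
J10 & $1,2,3$ & $7,4,2$ & $z_3,\ z_7,\ z_1$ & $Z_4(3\lambda)+Z_5(7\lambda)+Z_3(\lambda)$\\
J11 & $1,10,3$ & $8,4,10$ & $-z_{10},\ z_7,\ u_1$ & $-Z_{10}(10\lambda)+Z_3(7\lambda)+U_3(\lambda)$\\
J12 & $1,10,4$ & $7,3,10$ & $z_4,\ -z_6,\ u_1$ & $Z_3(4\lambda)-Z_9(6\lambda)+U_4(\lambda)$\\
J13 & $0,1,3$ & $3$ & $-z_7,\ -u_3,\ u_1$ & $-Z_0(7\lambda)-U_4(3\lambda)+U_3(\lambda)$\\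
J14 & $0,1,5$ & $5$ & $0,\ -u_5,\ u_1$ & $-U_9(5\lambda)+U_5(\lambda)$\\
J15 & $0,1,7$ & $7$ & $z_7,\ -u_7,\ u_1$ & $Z_0(7\lambda)-U_8(7\lambda)+U_7(\lambda)$\\
\hline
\end{tabular}
\caption{The Jacobi identities for the fifteen orbits of non-concurrent triples. The inner brackets are $[x_b,x_c]$, $[x_c,x_a]$, $[x_a,x_b]$; the last column is the left side of \eqref{eq:jacobi} for the triple $(\lambda a,\lambda b,\lambda c)$, and it vanishes for every $\lambda\in R^*$. For $a=0$ only the ratio $c/b$ is listed.}
\label{tab:jacobi}
\end{table}

\begin{lemma}\label{lem:beta}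
There is an element $\beta\in L$ such that, for all $k,a\in R^*$,
\begin{equation}\label{eq:values}
\begin{gathered}
Z_4(k)=\beta,\qquad Z_3(k)=-\beta,\qquad U_3(a)=U_4(a)=\beta,\qquad U_7(a)=U_8(a)=-\beta,\\
Z_s(k)=0\ \text{ for } s\in\{0,5,6,7,9,10\},\qquad U_s(a)=0\ \text{ for } s\in\{2,5,6,9\}.
\end{gathered}
\end{equation}
\end{lemma}

\begin{proof}
Each row holds for all $\lambda\in R^*$, so it is a statement about whole families. Rows J1--J7, in this order, give $Z_7=0$, $Z_5=0$, $Z_6=0$, $Z_{10}=0$, $Z_9=0$, $U_5=0$, $U_2=0$. By \eqref{eq:Usym}, $U_6=0$ and $U_9=0$, and then J8 gives $Z_0=0$. Row J9 now reads $Z_4(6\lambda)=Z_4(\lambda)$. The element $6=1/2$ generates $R^*$, since $2^2=4\neq1$ and $2^5=-1$; so $Z_4$ is constant, and we call its value $\beta$. Rows J10, J11, J12 give $Z_3=-\beta$, $U_3=\beta$, $U_4=\beta$. Finally \eqref{eq:Usym} gives $U_8(a)=-U_3(-a)=-\beta$ and $U_7(a)=-U_4(-a)=-\beta$.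
\end{proof}

The element $\beta$ has many expressions as a mixed bracket. To prove that it commutes with a given generator, we choose an expression both of whose factors commute with that generator.

\begin{lemma}\label{lem:betacentral}
$[x_l,\beta]=0$ for all $l\in R$.
\end{lemma}

\begin{proof}
Let $l\ne0$. Then $\beta=U_4(5l)=[x_{9l},u_{5l}]$, since $4\cdot5=9$. We have $[x_l,x_{9l}]=0$ because the ratio is $9$, and $[x_l,u_{5l}]=U_9(5l)=0$ because $1/5=9$. By the Jacobi identity $[x_l,\beta]=0$. By Lemma~\ref{lem:starcons}, $\sum_ax_a$ commutes with all generators, hence with $\beta$, so $[x_0,\beta]=-\sum_{l\ne0}[x_l,\beta]=0$.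
\end{proof}

\subsection*{Higher degrees}
Let $L_1$ be the span of the $x_a$ and $L_{n+1}=\sum_a[x_a,L_n]$. For a triple flat $X$ let
\[
D_{X,2}=\mathbb{Z}z_X,\qquad D_{X,n+1}=\sum_{a\in X}[x_a,D_{X,n}],
\]
the part of $L_n$ built from the generators of $X$ alone. Because $\beta$ is central, the mixed brackets produce nothing beyond degree three.

\begin{lemma}\label{lem:higher}
We have $L_2=\sum_XD_{X,2}$, $L_3=\sum_XD_{X,3}+\mathbb{Z}\beta$, and $L_n=\sum_XD_{X,n}$ for all $n\ge4$, the sums running over the fifteen triple flats.
\end{lemma}

\begin{proof}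
We must control $[x_l,d]$ for $d\in D_{X,n}$ and $l\notin X$. Moving $x_l$ past a generator $x_a$ of $X$ creates the term $[x_l,x_a]$, which may be some $z_Y$; so the induction has to control $[z_Y,d]$ as well. We prove for all $n\ge2$, all triple flats $X$ and all $d\in D_{X,n}$:
\begin{enumerate}
\item[(A$_n$)] for $l\notin X$, $[x_l,d]\in\mathbb{Z}\beta$ if $n=2$, and $[x_l,d]=0$ if $n\ge3$;
\item[(B$_n$)] $[z_Y,d]=0$ for every triple flat $Y\ne X$.
\end{enumerate}
Statement (A$_2$) is Lemma~\ref{lem:beta}. Next, (A$_n$) implies (B$_n$): as $|X\cap Y|\le1$, there are distinct $b,c\in Y\setminus X$, we have $z_Y=\pm[x_b,x_c]$, and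
\[
[[x_b,x_c],d]=[x_b,[x_c,d]]-[x_c,[x_b,d]]\in[x_b,\mathbb{Z}\beta]+[x_c,\mathbb{Z}\beta]=0
\]
by Lemma~\ref{lem:betacentral}. Finally, (A$_n$) and (B$_n$) imply (A$_{n+1}$). By additivity it suffices to treat $d'=[x_a,d]$ with $a\in X$ and $d\in D_{X,n}$. For $l\notin X$,
\[
[x_l,d']=[[x_l,x_a],d]+[x_a,[x_l,d]].
\]
Here $[x_l,x_a]$ is $0$ or $\pm z_Y$ with $l\in Y$, so $Y\ne X$ and the first term vanishes by (B$_n$). The second lies in $[x_a,\mathbb{Z}\beta]=0$.

Now $L_2=\sum_XD_{X,2}$ by Lemma~\ref{lem:starcons}. Bracketing with the generators and using (A$_2$) gives $L_3\subseteq\sum_XD_{X,3}+\mathbb{Z}\beta$, and equality holds as $\beta=Z_4(1)\in L_3$. Bracketing again, Lemma~\ref{lem:betacentral} and (A$_3$) give $L_4=\sum_XD_{X,4}$, and (A$_n$) gives the induction step from $n\ge4$ to $n+1$.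
\end{proof}

\section{The pencils detect degrees four and higher}\label{sec:upper}

In this section and the next, $\{H_a=\ker f_a\}_{a\in R}$ is any arrangement of type $R$, with complement $M$ and group $G$. By Lemma~\ref{lem:star}, Section~\ref{sec:lie} applies to $L=\operatorname{gr}(G)$, with $L_n=\operatorname{gr}_n(G)$. Let
\[
K=\bigcap_X\ker\rho_X\triangleleft G,\qquad \psi_n\colon\operatorname{gr}_n(G)\to\bigoplus_X\operatorname{gr}_n(F_X),
\]
where $X$ runs over the fifteen triple flats and $\psi_n$ has components $\operatorname{gr}_n(\rho_X)$.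

\begin{lemma}\label{lem:detect}
Let $n\ge2$ and $d_X\in D_{X,n}$ for each triple flat $X$. If $\psi_n(\sum_Xd_X)=0$, then $d_X=0$ for all $X$.
\end{lemma}

\begin{proof}
Fix a triple flat $Y=\{a,b,c\}$. For $X\ne Y$ choose $l\in X\setminus Y$ and $l'\in X\setminus\{l\}$. Then $z_X=\pm[x_l,x_{l'}]$ is killed by $\operatorname{gr}(\rho_Y)$ by Lemma~\ref{lem:pencil}, hence so is $D_{X,n}$. The hypothesis therefore gives $\operatorname{gr}(\rho_Y)(d_Y)=0$.

Let $\mathcal{L}$ be the free Lie ring on two generators and $\varphi\colon\mathcal{L}\to\operatorname{gr}(G)$ the map that sends them to $x_a$ and $x_b$. We claim that $D_{Y,n}\subseteq\varphi(\mathcal{L})$. This holds for $n=2$ as $z_Y=\pm[x_a,x_b]$. By \eqref{eq:star}, $x_a+x_b+x_c$ commutes with $x_a$ and $x_b$, hence with $\varphi(\mathcal{L})$. So $[x_c,d]=-[x_a,d]-[x_b,d]\in\varphi(\mathcal{L})$ for $d\in\varphi(\mathcal{L})$, and the claim follows by induction. By Lemma~\ref{lem:pencil} and the theorem of Magnus and Witt, $\operatorname{gr}(\rho_Y)\circ\varphi\colon\mathcal{L}\to\operatorname{gr}(F_Y)$ is an isomorphism. Thus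 $\operatorname{gr}(\rho_Y)$ is injective on $\varphi(\mathcal{L})$, and $d_Y=0$.
\end{proof}

\begin{proposition}\label{prop:upper}
The map $\psi_n$ is injective for $n\ge4$, and $K\cap\Gamma_4\subseteq\Gamma_\omega$.
\end{proposition}

\begin{proof}
The first claim follows from Lemmas~\ref{lem:higher} and~\ref{lem:detect}. If $h\in K\cap\Gamma_n$ with $n\ge4$, its class in $\operatorname{gr}_n(G)$ lies in $\ker\psi_n=0$, so $h\in K\cap\Gamma_{n+1}$. Induction on $n$ gives the second claim.
\end{proof}

The element $g$ should represent $\beta=Z_4(1)=[x_4,[x_1,x_2]]$ and lie in $K$. Choose meridians $\gamma_1,\gamma_2,\gamma_4\in G$ of the hyperplanes with indices $1,2,4$ and put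
\[
g=[\gamma_4,[\gamma_1,\gamma_2]]\in\Gamma_3 .
\]

\begin{proposition}\label{prop:gcentral}
We have $g\in K$, and $[g,w]\in\Gamma_\omega$ for all $w\in G$.
\end{proposition}

\begin{proof}
Since $1+2+4\ne0$ in $R$, every triple flat $X$ omits one of the indices $1,2,4$. By Lemma~\ref{lem:pencil}, $\rho_X$ kills one of the three meridians, hence it kills $g$. As $K$ is normal and $g\in\Gamma_3$, we get $[g,w]\in K\cap\Gamma_4\subseteq\Gamma_\omega$.
\end{proof}

\section{The class $\beta$ has infinite order}\label{sec:lower}

So far we have only derived consequences of the relations \eqref{eq:star}. Nothing yet excludes that $\beta$ vanishes, as all mixed brackets do in Example~\ref{ex:seven}, either as a consequence of \eqref{eq:star} or because of further relations in $\operatorname{gr}(G)$. We need a quotient of $G$ in which $g$ survives. We first build a nilpotent Lie algebra in which \eqref{eq:star} holds and $\beta\ne0$, and then represent $G$ in its enveloping algebra by the monodromy of a flat connection.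

\subsection*{A nilpotent Lie algebra}
Let $\mathfrak{n}=\mathfrak{n}_1\oplus\mathfrak{n}_2\oplus\mathfrak{n}_3$ be the graded complex vector space in which $\mathfrak{n}_1$ has basis $x_a$ $(a\in R)$, $\mathfrak{n}_2$ has as basis the fifteen symbols $z_k$ $(k\in R^*)$ and $u_a$ $(1\le a\le5)$, and $\mathfrak{n}_3=\mathbb{C}\beta$. Put $u_{-a}=-u_a$. Define an antisymmetric graded bracket on $\mathfrak{n}$ as follows.
\begin{itemize}
\item On $\mathfrak{n}_1\times\mathfrak{n}_1$: $[x_a,x_b]=0$ for $a=b$ and for double flats, while $[x_k,x_{2k}]=[x_{2k},x_{8k}]=[x_{8k},x_k]=z_k$ and $[x_0,x_a]=[x_a,x_{-a}]=[x_{-a},x_0]=u_a$. Each pair lies in one flat, and replacing $a$ by $-a$ reverses the cyclic order $(0,a,-a)$, so this is well defined, and \eqref{eq:ratios} holds.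
\item On $\mathfrak{n}_1\times\mathfrak{n}_2$: $[x_l,z_X]=0$ for $l\in X$, and the mixed brackets $Z_s(k)$, $U_s(a)$ have the values \eqref{eq:values}. This is compatible with $u_{-a}=-u_a$, because the values satisfy \eqref{eq:Usym}: the pairs $\{s,-s\}$ are $\{3,8\}$, $\{4,7\}$, $\{2,9\}$, $\{5,6\}$.
\item All brackets of total degree at least $4$ are zero.
\end{itemize}

\begin{lemma}\label{lem:nilp}
$\mathfrak{n}$ is a graded Lie algebra.
\end{lemma}

\begin{proof}
For an antisymmetric bracket the Jacobi expression is trilinear and alternating, and here it vanishes in total degree $\ge4$. So only triples of distinct generators $x_a,x_b,x_c$ need checking. For a triple flat $X$ every term is $\pm[x_l,z_X]$ with $l\in X$, hence zero. For a non-concurrent triple the Jacobi expression is, up to sign, an entry of the last column of Table~\ref{tab:jacobi}, which was computed from \eqref{eq:ratios} alone. Substitute \eqref{eq:values}. In rows J1--J8 and J14 every term is zero. The other rows read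
\[
\begin{array}{lll}
\text{J9: } 0-\beta+\beta, & \text{J10: } \beta+0-\beta, & \text{J11: } 0-\beta+\beta,\\
\text{J12: } -\beta-0+\beta, & \text{J13: } 0-\beta+\beta, & \text{J15: } 0+\beta-\beta,
\end{array}
\]
and all of them vanish.
\end{proof}

The universal enveloping algebra $U(\mathfrak{n})$ is the quotient of the tensor algebra of $\mathfrak{n}$ by the relations $\xi\eta-\eta\xi=[\xi,\eta]$. These relations are homogeneous for the \emph{weight} that gives $\mathfrak{n}_i$ weight $i$, so $U(\mathfrak{n})$ is graded by weight. Let $\Lambda=\Lambda_0\oplus\Lambda_1\oplus\Lambda_2\oplus\Lambda_3$ be its quotient by the ideal of elements of weight $\ge4$, a finite-dimensional associative algebra. By the Poincar\'e--Birkhoff--Witt theorem the map $\mathfrak{n}\to U(\mathfrak{n})$ is injective. So $\beta\ne0$ in $U(\mathfrak{n})$, and since $\beta$ has weight $3$, also $\beta\ne0$ in $\Lambda$. Write $\Lambda_{\ge n}=\bigoplus_{i\ge n}\Lambda_i$. The set $1+\Lambda_{\ge1}$ is a group, since $\Lambda_{\ge1}$ is nilpotent.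

\subsection*{A flat connection}
Consider the closed $\Lambda_1$-valued $1$-form $\omega=\sum_{a\in R}\omega_a\,x_a$ on $M$.

\begin{lemma}\label{lem:flat}
$\omega\wedge\omega=0$.
\end{lemma}

\begin{proof}
We have $\omega\wedge\omega=\sum_{a,b}\omega_a\wedge\omega_b\,x_ax_b=\sum_{\{a,b\}}\omega_a\wedge\omega_b\,[x_a,x_b]$, the last sum over unordered pairs, which we group by rank-two flats. A double flat contributes $0$. A triple flat $\{a,b,c\}$ contributes $(\omega_a\wedge\omega_b+\omega_b\wedge\omega_c+\omega_c\wedge\omega_a)\,[x_a,x_b]$. With the normalization \eqref{eq:sumzero} we have $df_c=-df_a-df_b$, so $df_b\wedge df_c=df_c\wedge df_a=df_a\wedge df_b$, and the form in parentheses equals $(f_c+f_a+f_b)\,df_a\wedge df_b/(f_af_bf_c)=0$.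
\end{proof}

\begin{lemma}\label{lem:monodromy}
There is a homomorphism $\mu\colon G\to1+\Lambda_{\ge1}$ such that $\mu(\gamma)\in1+2\pi i\,x_a+\Lambda_{\ge2}$ for every meridian $\gamma$ of $H_a$.
\end{lemma}

\begin{proof}
Let $\widetilde{M}$ be the universal cover of $M$, with a point $\tilde q$ over the base point, and let $G$ act on the left by deck transformations, so that $\gamma\tilde q$ is the endpoint of the lift of $\gamma$ starting at $\tilde q$. Write $\omega$ also for the pullback, which is $G$-invariant. We solve $d\Phi=\Phi\,\omega$ by Picard iteration, weight by weight. Put $\Phi_0=1$, and for $n=1,2,3$ let $\Phi_n\colon\widetilde{M}\to\Lambda_n$ be the smooth function with $d\Phi_n=\Phi_{n-1}\omega$ and $\Phi_n(\tilde q)=0$. It exists because $\widetilde{M}$ is simply connected and $\Phi_{n-1}\omega$ is closed: for $n=1$ this is $d\omega=0$, and for $n\ge2$ we have $d(\Phi_{n-1}\omega)=\Phi_{n-2}\,\omega\wedge\omega=0$ by Lemma~\ref{lem:flat}. Then $\Phi=1+\Phi_1+\Phi_2+\Phi_3$ takes values in $1+\Lambda_{\ge1}$ and satisfies $d\Phi=\Phi\omega$, since $\Phi_3\omega$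 has weight $4$.

For $\gamma\in G$ the function $\Psi=\Phi\circ\gamma$ satisfies the same equation, so
\[
d(\Psi\Phi^{-1})=\Psi\omega\Phi^{-1}-\Psi\Phi^{-1}(d\Phi)\Phi^{-1}=0 .
\]
Hence $\Phi\circ\gamma=\mu(\gamma)\Phi$ for a constant $\mu(\gamma)=\Phi(\gamma\tilde q)$. From $\Phi\circ(\gamma\gamma')=(\mu(\gamma)\Phi)\circ\gamma'=\mu(\gamma)\mu(\gamma')\Phi$ we see that $\mu$ is a homomorphism. The weight-one part of $\mu(\gamma)$ is $\Phi_1(\gamma\tilde q)=\sum_b(\int_\gamma\omega_b)x_b$, which equals $2\pi i\,x_a$ for a meridian of $H_a$.
\end{proof}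

\begin{proposition}\label{prop:lower}
$g^j\notin\Gamma_4$ for all $j\ne0$.
\end{proposition}

\begin{proof}
Let $A\in1+\alpha+\Lambda_{\ge s+1}$ and $A'\in1+\alpha'+\Lambda_{\ge s'+1}$ with $\alpha\in\Lambda_s$, $\alpha'\in\Lambda_{s'}$ and $s,s'\ge1$. Then
\[
AA'A^{-1}A'^{-1}-1=(AA'-A'A)\,A^{-1}A'^{-1}\in(\alpha\alpha'-\alpha'\alpha)+\Lambda_{\ge s+s'+1}.
\]
By induction $\mu(\Gamma_n)\subseteq1+\Lambda_{\ge n}$, so $\mu$ kills $\Gamma_4$. Applying the formula twice, and using $\Lambda_{\ge4}=0$, we get
\[
\mu(g)=1+(2\pi i)^3[x_4,[x_1,x_2]]=1+(2\pi i)^3Z_4(1)=1+(2\pi i)^3\beta .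
\]
Since $\beta^2=0$, it follows that $\mu(g^j)=1+j(2\pi i)^3\beta\ne1$ for $j\ne0$.
\end{proof}

\begin{remark}\label{rem:kernel}
We can now describe $\ker\psi_n$ for all $n\ge2$. By Lemmas~\ref{lem:higher} and~\ref{lem:detect}, $\psi_2$ is injective. The class of $g$ in $\operatorname{gr}_3(G)$ is $\beta$; it lies in $\ker\psi_3$ because $g\in K$, and it has infinite order by Proposition~\ref{prop:lower}. The same two lemmas then give $\ker\psi_3=\mathbb{Z}\beta\cong\mathbb{Z}$. So the bound $n\ge4$ in Proposition~\ref{prop:upper} cannot be lowered. Relative to the pencils, degree three is the last degree in which something survives, just as degree two is the last non-zero degree for the group of Example~\ref{ex:heis}.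
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{theorem}\label{thm:type}
Let $G$ be the group of an arrangement of type $R$. Then the conclusions of Theorem~\ref{thm:main} and of parts (1) and (2) of Theorem~\ref{thm:strong} hold for $G$.
\end{theorem}

\begin{proof}
The group $G$ is finitely generated and $g\in\Gamma_3\subseteq[G,G]$. By Proposition~\ref{prop:gcentral}, $[g,w]\in\Gamma_\omega$ for all $w$, and by Proposition~\ref{prop:lower}, $g^j\notin\Gamma_4\supseteq\Gamma_\omega$ for $j\ne0$. Apply Proposition~\ref{prop:criterion}.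
\end{proof}

The arrangement $\mathcal{A}$ and all arrangements with the same intersection lattice are of type $R$ by Section~\ref{sec:flats}. This proves Theorem~\ref{thm:main}, parts (1) and (2) of Theorem~\ref{thm:strong}, and the first statement of part (3).

\subsection*{A real form}
For $0\le k\le10$ put $\theta=\pi k/11$, so $\zeta^k=e^{2i\theta}$. Then
\[
e^{-3i\theta}f_k=-2i\sin(3\theta)\,v_1+e^{-i\theta}v_2+e^{i\theta}v_3 .
\]
Substitute $v_1=\frac{i}{2}w_1$, $v_2=\frac12(w_2+iw_3)$, $v_3=\frac12(w_2-iw_3)$, an invertible linear change of coordinates. The coefficient of $w_1$ is $\sin3\theta$, that of $w_2$ is $\frac12(e^{-i\theta}+e^{i\theta})=\cos\theta$, and that of $w_3$ is $\frac{i}{2}(e^{-i\theta}-e^{i\theta})=\sin\theta$. So $\mathcal{A}$ is linearly equivalent to the complexification of the eleven real planes defined by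
\begin{equation}\label{eq:real}
f_k^{\mathbb{R}}=\sin\tfrac{3\pi k}{11}\,w_1+\cos\tfrac{\pi k}{11}\,w_2+\sin\tfrac{\pi k}{11}\,w_3,\qquad 0\le k\le10 .
\end{equation}
This is the second statement of part (3).

\subsection*{Localization}
Let $E$ be a flat of $\mathcal{B}$ as in part (3). Choose a point $q\in E$ on no hyperplane of $\mathcal{B}\setminus\mathcal{B}_E$ and an open ball $B$ centered at $q$ that meets only hyperplanes of $\mathcal{B}_E$. Consider the inclusions
\[
B\cap M(\mathcal{B}_E)=B\cap M(\mathcal{B})\hookrightarrow M(\mathcal{B})\hookrightarrow M(\mathcal{B}_E).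
\]
All hyperplanes of $\mathcal{B}_E$ pass through $q$, so $M(\mathcal{B}_E)$ does not contain $q$ and is invariant under the dilations $q+v\mapsto q+sv$, $s>0$. Both $M(\mathcal{B}_E)$ and $B\cap M(\mathcal{B}_E)$ therefore retract radially onto the intersection of $M(\mathcal{B}_E)$ with a small sphere about $q$, and the composite inclusion is a homotopy equivalence. Hence the first inclusion is injective on fundamental groups, and $\pi_1(M(\mathcal{B}_E))$ is isomorphic to a finitely generated subgroup of $\pi_1(M(\mathcal{B}))$. By Theorem~\ref{thm:type} this subgroup is not RFR$p$, so by Lemma~\ref{lem:basic}(c) neither is $\pi_1(M(\mathcal{B}))$. This completes part (3).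

\subsection*{Rank at most two}
An arrangement of rank one is a single hyperplane; its complement is $\mathbb{C}^*\times\mathbb{C}^{\dim V-1}$, with group $\mathbb{Z}$. For an arrangement of rank two with $n$ hyperplanes, take two of the forms as coordinates $v_1,v_2$; all forms are combinations of these. The functions $v_1$ and $v_2/v_1$, with the remaining coordinates, identify the complement with $\mathbb{C}^*\times(\mathbb{C}\setminus\{n-1\text{ points}\})\times\mathbb{C}^{\dim V-2}$, with group $\mathbb{Z}\times F_{n-1}$. Both groups are RFR$p$ for all $p$, because finitely generated free groups are and the class is closed under finite direct products.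

\subsection*{Irreducible examples in every rank $r\ge3$}
Adding the coordinate hyperplanes $w_4=0,\dots,w_r=0$ to \eqref{eq:real} already gives a counterexample of rank $r$, but a reducible one; one more hyperplane ties the factors together. In $\mathbb{C}^r$ with coordinates $w_1,\dots,w_r$ let
\[
\mathcal{F}_0=\{f_0^{\mathbb{R}},f_1^{\mathbb{R}},f_2^{\mathbb{R}},w_4,\dots,w_r\},
\]
which is a basis of the dual space because $0+1+2\ne0$ in $R$. For $r=3$ let $\mathcal{B}$ be the arrangement \eqref{eq:real} and put $s=f_4^{\mathbb{R}}$. For $r\ge4$ let $\mathcal{B}$ be defined by the eleven forms \eqref{eq:real}, the forms $w_4,\dots,w_r$, and $s=f_0^{\mathbb{R}}+f_1^{\mathbb{R}}+f_2^{\mathbb{R}}+w_4+\dots+w_r$. In all cases $\mathcal{B}$ is complexified real and has rank $r$.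

The intersection of the kernels of the $f_k^{\mathbb{R}}$ is the flat $E=\{w_1=w_2=w_3=0\}$. A hyperplane contains $E$ if and only if its form involves only $w_1,w_2,w_3$, so $\mathcal{B}_E$ consists of the kernels of the eleven forms $f_k^{\mathbb{R}}$ and has the intersection lattice of $\mathcal{A}$. By part (3), $\pi_1(M(\mathcal{B}))$ is not RFR$p$ for any $p$.

It remains to prove irreducibility. All coordinates of $s$ in the basis $\mathcal{F}_0$ are non-zero. For $r\ge4$ this is the definition of $s$. For $r=3$ a vanishing coordinate would make $f_4^{\mathbb{R}}$ dependent on two of $f_0^{\mathbb{R}},f_1^{\mathbb{R}},f_2^{\mathbb{R}}$, which \eqref{eq:collinear} excludes since $4+0+1$, $4+0+2$, $4+1+2$ are non-zero in $R$. Suppose that $\mathbb{C}^r=V_1\oplus V_2$ and that every form of $\mathcal{B}$ vanishes on $V_1$ or on $V_2$; say $s$ vanishes on $V_2$. Write $s=s'+s''$, where $s''$ collects the terms whose basis forms do not vanish on $V_2$, and therefore vanish on $V_1$. Then $s''=s-s'$ vanishes on $V_2$ and on $V_1$, so $s''=0$. Since $\mathcal{F}_0$ is a basis and all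 coordinates of $s$ are non-zero, $s''$ has no terms. Thus the whole basis $\mathcal{F}_0$ vanishes on $V_2$, and $V_2=0$. So $\mathcal{B}$ is irreducible. This proves part (4) and completes the proof of Theorem~\ref{thm:strong}.

\begin{remark}\label{rem:dichotomy}
The argument does not decide whether $\Gamma_\omega(G)$ is trivial. Either $G$ is not residually nilpotent, that is, $\Gamma_\omega(G)\ne1$, or $G=Q$ and then, by part (1) of Theorem~\ref{thm:strong}, no finite-index subgroup of $G$ is RFR$p$ for any prime $p$. In both cases $G$ is not RFR$p$ for any $p$.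
\end{remark}

\begin{thebibliography}{9}

\bibitem{TLA}
\emph{On the topology of line arrangements},
\texttt{https://suciu.sites.northeastern.edu/\allowbreak files/\allowbreak 2023/\allowbreak 04/\allowbreak Sapporo-Aug2016.pdf}

\end{thebibliography}
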